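# Inverse limits of finitely generated free profinite groups, and a counterexample of weight $\aleph_1$

## 1. Two maps from a rank-two group onto $\widehat{\mathbb Z}$

All homomorphisms between profinite groups in these notes are continuous. If $g$ is an element of a profinite group $G$, there is a unique homomorphism $\widehat{\mathbb Z}\to G$ with $1\mapsto g$, and the image of $s\in\widehat{\mathbb Z}$ is written $g^s$. The usual rules hold: $(g^s)^t=g^{st}$, $g^{s+t}=g^sg^t$, $(gh)^s=g^sh^s$ if $gh=hg$, and homomorphisms preserve these powers.

Write $\widehat{\mathbb Z}=\prod_\ell\mathbb Z_\ell$ (product over all primes), and let $e\in\widehat{\mathbb Z}$ be the element with $2$-component $1$ and all other components $0$. Then $e^2=e$ and $e(1-e)=0$. If $g$ has order $2$ then $g^e=g$ and $g^{1-e}=1$; if $g$ has order $3$ then $g^e=1$ and $g^{1-e}=g$.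

Let $F$ be the free profinite group on $y_1,y_2$, and write $\widehat{\mathbb Z}$ multiplicatively with generator $t$. Consider
$$\rho\colon\ y_1\mapsto t,\quad y_2\mapsto 1,\qquad\qquad \sigma\colon\ y_1\mapsto t^{e},\quad y_2\mapsto t^{1-e}.$$
The map $\rho$ erases $y_2$. The map $\sigma$ is also onto, because $\sigma(y_1y_2)=t^et^{1-e}=t$. One can see it in $\mathbb Z/6$: there $e\equiv3$ (it is $1$ mod $2$ and $0$ mod $3$) and $1-e\equiv4$, so $\sigma$ becomes $y_1\mapsto3$, $y_2\mapsto4$, and $3+4\equiv1$.

Look at $\sigma$ through homomorphisms to $\mathbb Z/2$ and $\mathbb Z/3$. A homomorphism $\chi\colon\widehat{\mathbb Z}\to\mathbb Z/2$ gives $\chi\sigma(y_1)=\chi(t)$ and $\chi\sigma(y_2)=0$. A homomorphism $\psi\colon\widehat{\mathbb Z}\to\mathbb Z/3$ gives $\psi\sigma(y_1)=0$ and $\psi\sigma(y_2)=\psi(t)$. So the prime $2$ sees $\sigma$ erase $y_2$, and the prime $3$ sees $\sigma$ erase $y_1$.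

Taken alone, $\sigma$ is still an erasing map, in another basis. Put $z=y_1y_2$ and $w=y_2z^{e-1}$. Then $\sigma(z)=t$ and $\sigma(w)=t^{1-e}t^{e-1}=1$. Moreover $y_2=wz^{1-e}$ and $y_1=zy_2^{-1}$, so $z,w$ generate $F$; two generators of a free profinite group of rank two form a basis (Fact C below). So in the basis $(z,w)$ the map $\sigma$ erases $w$.

Taken together, $\rho$ and $\sigma$ cannot be straightened. *There is no basis $(c,d)$ of $F$ such that each of $\rho,\sigma$ sends one of the basis elements to $1$.* For an epimorphism $\tau\colon F\to\widehat{\mathbb Z}$, let $L_\ell(\tau)\subset\mathrm{Hom}(F,\mathbb Z/\ell)$ be the line of all $\chi\tau$ with $\chi\in\mathrm{Hom}(\widehat{\mathbb Z},\mathbb Z/\ell)$. If $\tau$ sends the basis element $d$ to $1$, then $L_\ell(\tau)$ is the line of homomorphisms that vanish on $d$, for every $\ell$. So if $\rho$ and $\sigma$ kill the same basis element, $L_\ell(\rho)=L_\ell(\sigma)$ for all $\ell$; if they kill different ones, $L_\ell(\rho)\ne L_\ell(\sigma)$ for all $\ell$. But by the computation above $L_2(\rho)=L_2(\sigma)$ and $L_3(\rho)\neq L_3(\sigma)$.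

In a tower $\cdots\to F_3\to F_2\to F_1$ each group has one immediate quotient, and one may hope to adapt bases one step at a time. In a system indexed by an arbitrary directed poset, one group must serve many quotients at once, and we have just seen that two quotients can already be incompatible. This leads to the question of the lecture, which is Open Question 9.5.2 in Ribes–Zalesskii, *Profinite Groups*:

*Is a general inverse limit of a surjective inverse system of free profinite groups of finite rank necessarily a free profinite group?*

Here "general" means that the directed poset is arbitrary, with no countability assumption, and that the epimorphisms are arbitrary. The answer is no, and the pair $(\rho,\sigma)$ will reappear inside the counterexample.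

## 2. Free groups on profinite spaces, surjective systems, weight

A profinite space is a compact, Hausdorff, totally disconnected space. Besides profinite groups we treat classes of them.

**Definition (variety).** A *variety* $\mathcal C$ is a class of finite groups, containing a nontrivial group, closed under isomorphism, subgroups, quotients and finite direct products. A profinite group $G$ is *pro-$\mathcal C$* if $G/N\in\mathcal C$ for every open normal $N$.

Examples: all finite groups (pro-$\mathcal C$ means profinite); finite $p$-groups; finite abelian groups. By Cauchy's theorem, if a prime $p$ divides the order of a group in $\mathcal C$, then $\mathbb Z/p\in\mathcal C$. Quotients of pro-$\mathcal C$ groups by closed normal subgroups are pro-$\mathcal C$.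

**Definition (free group on a profinite space).** A pro-$\mathcal C$ group $F$ with a continuous map $\iota\colon Y\to F$ from a profinite space $Y$ is *free pro-$\mathcal C$ on $Y$* if for every pro-$\mathcal C$ group $G$ and continuous $\varphi\colon Y\to G$ there is a unique homomorphism $\bar\varphi\colon F\to G$ with $\bar\varphi\iota=\varphi$. It is free of *finite rank* if $Y$ can be taken finite. With $\mathcal C$ all finite groups we say *free profinite*. For a pointed space $(Y,\ast)$ one requires $\iota(\ast)=1$ and considers only maps $\varphi$ with $\varphi(\ast)=1$.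

Examples: for $Y=\{y_1,\dots,y_n\}$ and all finite groups, $F$ is the profinite completion of the abstract free group on $Y$. For elementary abelian $p$-groups, the free group on $n$ points is $\mathbb F_p^n$.

**Definition (surjective inverse system).** It consists of a directed poset $I$, profinite groups $F_i$ $(i\in I)$ and epimorphisms $\varphi_{ij}\colon F_i\to F_j$ for $i\succeq j$, with $\varphi_{ii}=\mathrm{id}$ and $\varphi_{jk}\varphi_{ij}=\varphi_{ik}$ for $i\succeq j\succeq k$.

**Fact A (compactness).** Let $F=\varprojlim F_i$ for a surjective inverse system. The projections $F\to F_i$ are surjective. Their kernels $K_i$ are directed downwards and have trivial intersection. Every open subgroup $U$ of $F$ contains some $K_i$: the sets $K_i\setminus U$ are closed, directed downwards, and have empty intersection, so one of them is empty. Hence every homomorphism from $F$ to a finite group factors through some $F_i$, and every open subgroup of $F$ is the preimage of an open subgroup of some $F_i$. In particular $F$ is pro-$\mathcal C$ if all $F_i$ are. Also, a closed subgroup $H\le F$ that maps onto every $F_i$ is $F$: for $g\in F$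 the closed sets $H\cap gK_i$ are nonempty and directed downwards, so their intersection, which lies in $\{g\}$, is nonempty.

**Fact B (weight).** The weight of a profinite group is the least cardinality of a base of its topology. For an infinite profinite group it equals the number of open subgroups. If there are $w$ open subgroups, then $w$ is infinite (otherwise their intersection, which is trivial, would be open), and their cosets form a base with at most $w\cdot\aleph_0=w$ members. Conversely, each open subgroup is compact and open, so it is a finite union of members of any given base $\mathcal B$, which gives at most $|\mathcal B|$ open subgroups. A finitely generated profinite group has only countably many open subgroups: it has finitely many homomorphisms to each finite group, hence countably many open normal subgroups $N$, and each open subgroup contains some such $N$, with finitely many subgroups above each $N$.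

**Fact C (Hopfian property; Ribes–Zalesskii, Prop. 2.5.2).** An epimorphism $\varphi\colon G\to G$ of a finitely generated profinite group is an isomorphism. Indeed, for each $n$ the set of open subgroups of index $n$ is finite: each is a point stabilizer for one of the finitely many homomorphisms $G\to S_n$. The injective map $U\mapsto\varphi^{-1}(U)$ of this set to itself is therefore bijective, so $\ker\varphi$ lies in every open subgroup and is trivial. Consequently $r$ elements that generate a free pro-$\mathcal C$ group of rank $r$ form a basis: the endomorphism that carries a basis to them is onto.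

**Fact D (existence).** For every profinite space $Y$ the free pro-$\mathcal C$ group on $Y$ exists and is the inverse limit $Q$ of the free pro-$\mathcal C$ groups on the finite quotients $Y/\mathcal P$, where $\mathcal P$ runs over the partitions of $Y$ into finitely many clopen sets; any cofinal family of partitions gives the same limit. Let us check the universal property. The system is surjective. Let $\iota\colon Y\to Q$ send a point to the family of its classes. The closed subgroup generated by $\iota(Y)$ maps onto every group of the system, so by Fact A it is $Q$; this gives uniqueness of extensions. A continuous map from $Y$ to a finite group $A\in\mathcal C$ factors through the finite quotient given by its nonempty fibers, so it extends to $Q$. For a general pro-$\mathcal C$ group $G$, the extensions $Q\to G/N$, for $N$ open normal, are compatible by uniqueness, and they define $Q\to\varprojlim G/N=G$.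

## 3. Failure at weight $\aleph_1$, freeness at weight $\aleph_0$: the statements

**Theorem 1 (answer to 9.5.2).** Let $X$ be any uncountable subset of $\{0,1\}^{\omega}$ and let $I$ be the set of finite nonempty subsets of $X$, ordered by inclusion. There is a surjective inverse system $\{F_E,\varphi_{EE'},I\}$, with $F_E$ free profinite of rank $|E|$, such that $F=\varprojlim F_E$ satisfies
$$\dim_{\mathbb F_2}\mathrm{Hom}(F,\mathbb Z/2)=\aleph_0,\qquad \dim_{\mathbb F_3}\mathrm{Hom}(F,\mathbb Z/3)=|X|>\aleph_0 .$$
Consequently $F$ is not a free profinite group on any profinite space (nor on any pointed profinite space).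

**Theorem 2 (other cardinals, other classes).** Let $\mathcal C$ be a variety, and let $\pi$ be a set of primes with $p\in\pi$, $q\notin\pi$ and $\mathbb Z/p,\mathbb Z/q\in\mathcal C$. Let $\kappa$ be an infinite cardinal, $\mu$ the least cardinal with $2^\mu>\kappa$, and $\kappa<\lambda\le 2^{\mu}$ (e.g. $\lambda=\kappa^+$). Then there is a surjective inverse system of free pro-$\mathcal C$ groups of finite rank whose limit $F$ has weight $\lambda$, with $\dim \mathrm{Hom}(F,\mathbb Z/\ell)$ infinite and $\le\kappa$ for $\ell\in\pi$, $\mathbb Z/\ell\in\mathcal C$, and $\dim\mathrm{Hom}(F,\mathbb Z/\ell)=\lambda$ for $\ell\notin\pi$, $\mathbb Z/\ell\in\mathcal C$. In particular $F$ is not free pro-$\mathcal C$.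

**Theorem 3 (classification of classes).** For a variety $\mathcal C$ the following are equivalent: (a) every inverse limit of a surjective inverse system of free pro-$\mathcal C$ groups of finite rank is free pro-$\mathcal C$ on a profinite space; (b) $\mathcal C$ consists of $p$-groups for a single prime $p$.

**Theorem 4 (sharpness of $\aleph_1$).** For every variety $\mathcal C$: if $F$ is an inverse limit of a surjective inverse system of free pro-$\mathcal C$ groups of finite rank, and $F$ has weight $\le\aleph_0$ (e.g. $I$ has a countable cofinal subset), then $F$ is free pro-$\mathcal C$ on a profinite space.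

In Theorem 1 the group $F$ has weight $|X|$ (Proposition 7 below), so $|X|=\aleph_1$ gives $|I|=\aleph_1$ and a counterexample of weight $\aleph_1$; by Theorem 4 no counterexample has smaller weight.

## 4. Erasing systems, and the size of $\mathrm{Hom}(F,\mathbb Z/\ell)$

**The simplest systems.** If $I$ has a largest element $m$, the limit is $F_m$, which is free. Next, let $X$ be any infinite set, $I$ its finite nonempty subsets, $F_E$ free profinite on $\{z_x:x\in E\}$, and for $E'\subseteq E$ let $F_E\to F_{E'}$ keep $z_x$ for $x\in E'$ and send the other $z_x$ to $1$. We claim that the limit is free. Fix $o\in X$ and use only the sets $E\ni o$, which are cofinal. In $F_E$ put $y_o=z_o$ and $y_x=z_xz_o$ for $x\neq o$. These are $|E|$ generators, so they form a basis (Fact C). For $E'\subseteq E$ the map keeps $y_x$ for $x\in E'$ and sends $y_x$ to $y_o$ for $x\notin E'$. Let $Y$ be the one-point compactification of the discrete space $X\setminus\{o\}$, with $o$ as the point at infinity, and let $Y_E$ be the quotient of $Y$ whose classes are the singletons $\{x\}$, $x\in E\setminus\{o\}$, and the rest. Then $F_E$ is free on $Y_E$ and the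 maps are induced by $Y_E\to Y_{E'}$. In a clopen partition of $Y$ the block containing $o$ is cofinite, so some $Y_E$ refines the partition. By Fact D, $\varprojlim F_E$ is free profinite on $Y$. So a large index set by itself does no harm.

**A test for freeness.** How would one recognize a limit that is *not* free? Count homomorphisms to cyclic groups of prime order.

**Lemma 5.** Let $F$ be free pro-$\mathcal C$ on a profinite space $Y$, or on a pointed profinite space $(Y,\ast)$. As $\ell$ runs over the primes with $\mathbb Z/\ell\in\mathcal C$, the cardinals $|\mathrm{Hom}(F,\mathbb Z/\ell)|$ are either all finite, or all infinite and equal.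

*Proof.* In the unpointed case $|\mathrm{Hom}(F,\mathbb Z/\ell)|=|C(Y,\mathbb Z/\ell)|$, where $C(Y,\cdot)$ denotes continuous maps. If $Y$ is finite, this is finite for all $\ell$. Let $Y$ be infinite and let $B$ be its set of clopen subsets. Clopen sets separate points, and $k$ sets separate at most $2^k$ points, so $B$ is infinite. A continuous map $Y\to\mathbb Z/\ell$ is a partition of $Y$ into $\ell$ labeled, possibly empty, clopen sets, and every clopen set has an indicator function. So $|B|\le|C(Y,\mathbb Z/\ell)|\le|B|^\ell=|B|$ for every $\ell$. In the pointed case, $\mathrm{Hom}(F,\mathbb Z/\ell)$ corresponds to the maps with $\ast\mapsto0$, a subgroup of index $\ell$ in $C(Y,\mathbb Z/\ell)$: the map $h\mapsto h(\ast)$ is onto $\mathbb Z/\ell$, because of the constants. It is finite if $Y$ is finite, and it has cardinality $|B|$ otherwise. $\square$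

**Does the count prove anything for a limit?** Let $F=\varprojlim F_i$ with $F_i$ free of rank $r_i$. By Fact A, $\mathrm{Hom}(F,\mathbb Z/\ell)$ is the directed union of the subspaces $\mathrm{Hom}(F_i,\mathbb Z/\ell)$, and $\dim\mathrm{Hom}(F_i,\mathbb Z/\ell)=r_i$ does not depend on $\ell$. One would like to conclude that the dimension of the union does not depend on $\ell$ either. If $I$ has a countable cofinal subset this is right: the dimension is then $\sup_i r_i$, a finite number or $\aleph_0$. In general it is exactly here that the argument stops: the dimensions at the finite stages do not determine the dimension of an uncountable directed union. For example, let $E$ run over the finite nonempty subsets of an uncountable set $X$. The directed families of finite sets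
$$E\longmapsto E\qquad\text{and}\qquad E\longmapsto\{1,\dots,|E|\}$$
have the same sizes at every stage, but their unions are $X$ and $\mathbb N$. This suggests a counterexample: make the prime $3$ see the first family, and the prime $2$ a family with countable union.

## 5. Labels for the prime 2, points for the other primes

Here is the natural way to carry this out. Let $F_E$ be free on $\{y_x^E:x\in E\}$. Split each generator into its "2-part" and its "odd part",
$$y_x^E=(y_x^E)^e\,(y_x^E)^{1-e}.$$
Name the odd part by the point: $b_x^E=(y_x^E)^{1-e}$. Name the 2-part by a *label* $v_E(x)$ from a small set: $a_{v}^E=(y_x^E)^e$ with $v=v_E(x)$. Passing from $E$ to a subset $E'$, an odd part $b_x$ should survive exactly when the point $x$ survives, and a 2-part $a_v$ exactly when the label $v$ is still in use. This asks for the homomorphism $F_E\to F_{E'}$ with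
$$y_x^E\longmapsto \tilde a_{v_E(x)}\,\tilde b_x,\tag{1}$$
where a tilde means: the element of that name in $F_{E'}$ if there is one, and $1$ otherwise.

**Where the labels $1,\dots,n$ fail.** Suppose $X$ is totally ordered and $v_E$ numbers the elements of $E$ in increasing order. Take $E=\{x_1<x_2<x_3\}$ and $E'=\{x_2,x_3\}$, and write $y_2,y_3$ for the generators of $F_{E'}$. In $E'$ the labels are $v_{E'}(x_2)=1$ and $v_{E'}(x_3)=2$, so (1) reads
$$y^E_{x_1}\mapsto y_2^{\,e},\qquad y^E_{x_2}\mapsto y_3^{\,e}\,y_2^{\,1-e},\qquad y^E_{x_3}\mapsto y_3^{\,1-e}.$$
This is not onto. Let $c\in S_3$ be a $3$-cycle and $s\in S_3$ a transposition, and let $F_{E'}\to S_3$ be the epimorphism with $y_2\mapsto c$, $y_3\mapsto s$. The three images above go to $c^e=1$, $s^ec^{1-e}=sc$ and $s^{1-e}=1$, which generate a group of order $2$. The culprit is the middle generator: its point $x_2$ and its label $2$ both survive, but in $E'$ the label $2$ belongs to another point, so a 2-part and an odd part of *different, noncommuting* generators are glued together. This must be forbidden.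

**Definition (coherent labeling).** A *coherent labeling* of a set $X$ assigns to every finite nonempty $E\subseteq X$ a finite set $f(E)$ and a bijection $v_E\colon E\to f(E)$ such that, whenever $\emptyset\ne E'\subseteq E$:

1. $f(E')\subseteq f(E)$;
2. if $x\in E'$ and $v_E(x)\in f(E')$, then $v_{E'}(x)=v_E(x)$.

We put $f(X)=\bigcup_Ef(E)$.

Condition 2 says: if a point and its label both survive, they stay together. A point that loses its label may receive a new one, and a label that loses its point may be handed on. The trivial example is $f(E)=E$, $v_E=\mathrm{id}$; then (1) is the erasing system. We want a coherent labeling of an uncountable $X$ with $f(X)$ countable. The sets $\{1,\dots,n\}$ are hopeless, however cleverly the bijections are chosen: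

**Lemma 6.** If $X$ has at least four points, it has no coherent labeling with $f(E)=\{1,\dots,|E|\}$ for all $E$.

*Proof.* Suppose there is one. For distinct $p,q\in X$ write $p\prec q$ if $v_{\{p,q\}}(p)=1$; exactly one of $p\prec q$, $q\prec p$ holds. Let $\{t_1,t_2,t_3\}$ be a triple, with $t_k$ labeled $k$. When $t_2$ is removed, $t_1$ keeps its label $1$ by condition 2, so $t_1\prec t_3$. When $t_1$ is removed, $t_2$ keeps its label $2$, so $t_3$ gets $1$ and $t_3\prec t_2$. Thus in every triple
$$t_1\prec t_3\prec t_2.$$
Now let $\{p_1,p_2,p_3,p_4\}$ be a set of four points, with $p_k$ labeled $k$. When $p_1$ is removed, $p_2,p_3$ keep $2,3$, so $p_4$ gets $1$, and the triple rule gives $p_4\prec p_3\prec p_2$. When $p_2$ is removed, $p_1,p_3$ keep $1,3$, so $p_4$ gets $2$, and the triple rule gives $p_1\prec p_3\prec p_4$. So $p_4\prec p_3$ and $p_3\prec p_4$, a contradiction. $\square$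

The label must therefore remember something about the position of $x$ in $E$ that removing other points does not renumber. The next section shows that condition 2 is all that the groups need; Section 7 produces the labels.

## 6. A coherent labeling gives a surjective inverse system

For a set of primes $\pi$, let $e\in\widehat{\mathbb Z}=\prod_\ell\mathbb Z_\ell$ now denote the idempotent with $\ell$-component $1$ for $\ell\in\pi$ and $0$ for $\ell\notin\pi$.

**Proposition 7.** Let $\mathcal C$ be a variety, $\pi$ a set of primes, and $X$ an infinite set with a coherent labeling. For finite nonempty $E\subseteq X$ let $F_E$ be the free pro-$\mathcal C$ group on $\{y_x^E:x\in E\}$. The maps (1) make these groups into a surjective inverse system. Its limit $F$ satisfies, for every prime $\ell$ with $\mathbb Z/\ell\in\mathcal C$,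
$$\mathrm{Hom}(F,\mathbb Z/\ell)\cong\bigoplus_{f(X)}\mathbb F_\ell\ \text{ if }\ell\in\pi,\qquad \mathrm{Hom}(F,\mathbb Z/\ell)\cong\bigoplus_{X}\mathbb F_\ell\ \text{ if }\ell\notin\pi.$$
If some $q\notin\pi$ has $\mathbb Z/q\in\mathcal C$, then $F$ has weight $|X|$.

*Proof.* **Step 1: name the parts of the generators.** For $x\in E$ put
$$a^E_{v_E(x)}=(y_x^E)^e,\qquad b_x^E=(y_x^E)^{1-e},\qquad\text{so}\quad y_x^E=a^E_{v_E(x)}\,b^E_x.$$
Since $v_E$ is a bijection, $a_v^E$ is well defined for each $v\in f(E)$. The elements $a_v^E$ $(v\in f(E))$ and $b_x^E$ $(x\in E)$ generate $F_E$ topologically, because the $y_x^E$ do.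

**Step 2: define the maps.** For $E'\subseteq E$ put $\tilde a_v=a_v^{E'}$ if $v\in f(E')$ and $\tilde a_v=1$ otherwise; put $\tilde b_x=b_x^{E'}$ if $x\in E'$ and $\tilde b_x=1$ otherwise. Let $\varphi_{EE'}\colon F_E\to F_{E'}$ be the homomorphism with $\varphi_{EE'}(y_x^E)=\tilde a_{v_E(x)}\tilde b_x$ for $x\in E$. It exists because $F_E$ is free.

**Step 3: show that the maps act on the parts separately.** We claim that
$$\varphi_{EE'}(a_v^E)=\tilde a_v\quad(v\in f(E)),\qquad\varphi_{EE'}(b_x^E)=\tilde b_x\quad(x\in E).\tag{2}$$
Let $x\in E$ and $v=v_E(x)$. The elements $\tilde a_v$ and $\tilde b_x$ commute. This is clear if one of them is $1$ because its name is not in use in $E'$. Otherwise $x\in E'$ and $v\in f(E')$, so $v_{E'}(x)=v$ by condition 2, and both elements are powers of $y_x^{E'}$. Next, $\tilde a_v$ is $1$ or an $e$-th power, and $\tilde b_x$ is $1$ or a $(1-e)$-th power. From $e^2=e$, $(1-e)^2=1-e$ and $e(1-e)=0$ we get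
$$\tilde a_v^{\,e}=\tilde a_v,\qquad\tilde a_v^{\,1-e}=1,\qquad\tilde b_x^{\,e}=1,\qquad\tilde b_x^{\,1-e}=\tilde b_x.$$
Since powers are preserved by homomorphisms, and since $\tilde a_v,\tilde b_x$ commute,
$$\varphi_{EE'}(a_v^E)=\varphi_{EE'}(y_x^E)^e=(\tilde a_v\tilde b_x)^e=\tilde a_v^{\,e}\,\tilde b_x^{\,e}=\tilde a_v,$$
$$\varphi_{EE'}(b_x^E)=(\tilde a_v\tilde b_x)^{1-e}=\tilde a_v^{\,1-e}\,\tilde b_x^{\,1-e}=\tilde b_x.$$
Every $v\in f(E)$ has the form $v_E(x)$, so (2) is proved.

**Step 4: check that this is a surjective inverse system.** Since $f(E')\subseteq f(E)$ and $E'\subseteq E$, formula (2) shows that all the generators $a_v^{E'}$, $b_x^{E'}$ of $F_{E'}$ are hit, so $\varphi_{EE'}$ is onto. Clearly $\varphi_{EE}=\mathrm{id}$. For $E\supseteq E'\supseteq E''$, both $\varphi_{E'E''}\varphi_{EE'}$ and $\varphi_{EE''}$ send $a_v^E$ to $a_v^{E''}$ if $v\in f(E'')$ and to $1$ otherwise, because $f(E'')\subseteq f(E')$; likewise both send $b_x^E$ to $b_x^{E''}$ if $x\in E''$ and to $1$ otherwise. They agree on generators, hence are equal.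

**Step 5: compute the homomorphisms to $\mathbb Z/\ell$.** By Fact A and surjectivity, $\mathrm{Hom}(F,\mathbb Z/\ell)$ is the direct limit of the spaces $\mathrm{Hom}(F_E,\mathbb Z/\ell)$, with injective transition maps $h\mapsto h\varphi_{EE'}$.

Let $\ell\in\pi$. On $\mathbb Z/\ell$, $e$ acts as $1$ and $1-e$ as $0$. So every $h\in\mathrm{Hom}(F_E,\mathbb Z/\ell)$ satisfies $h(b_x^E)=0$ and $h(a^E_{v_E(x)})=h(y_x^E)$. The values $h(y_x^E)$ are arbitrary and determine $h$, because $F_E$ is free and $\mathbb Z/\ell\in\mathcal C$. Hence $h\mapsto(h(a_v^E))_{v\in f(E)}$ is an isomorphism $\mathrm{Hom}(F_E,\mathbb Z/\ell)\cong\mathbb F_\ell^{f(E)}$. By (2), $h\varphi_{EE'}(a_v^E)$ equals $h(a_v^{E'})$ if $v\in f(E')$ and $0$ otherwise, so the transition map is extension by zero $\mathbb F_\ell^{f(E')}\to\mathbb F_\ell^{f(E)}$. Any finite subset of $f(X)$ lies in one $f(E)$, by condition 1 applied to a union of finite sets. So the direct limit is the space of finitely supported functions on $f(X)$, which is $\bigoplus_{f(X)}\mathbb F_\ell$.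

Let $\ell\notin\pi$. Now $e$ acts as $0$ and $1-e$ as $1$. In the same way $h\mapsto(h(b_x^E))_{x\in E}$ is an isomorphism $\mathrm{Hom}(F_E,\mathbb Z/\ell)\cong\mathbb F_\ell^E$, the transition maps are extension by zero, and the direct limit is $\bigoplus_X\mathbb F_\ell$.

**Step 6: compute the weight.** By Fact A every open subgroup of $F$ comes from one of the $|X|$ groups $F_E$, and each $F_E$ has countably many open subgroups (Fact B). So $F$ has at most $|X|\cdot\aleph_0=|X|$ open subgroups. If $q\notin\pi$ and $\mathbb Z/q\in\mathcal C$, then $\mathrm{Hom}(F,\mathbb Z/q)\cong\bigoplus_X\mathbb F_q$ has $|X|$ elements, and each open subgroup is the kernel of only finitely many of them. So $F$ has at least $|X|$ open subgroups, and it is infinite. By Fact B its weight is $|X|$. $\square$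

## 7. Branching nodes of the binary tree

We label a point by the place where it branches off from its predecessor. There are few such places: the binary tree has uncountably many branches but only countably many nodes.

Let $\mu$ be an infinite cardinal ($\mu=\omega$ for Theorem 1), and let $2^{<\mu}=\bigcup_{\alpha<\mu}\{0,1\}^\alpha$ be the set of nodes. For $x\ne y$ in $\{0,1\}^\mu$ let $\Delta$ be the least ordinal with $x(\Delta)\ne y(\Delta)$. Put $x\wedge y=x|_\Delta\in2^{<\mu}$, and write $x<y$ if $x(\Delta)=0$; this is the lexicographic order, a total order. For $v\in2^{<\mu}$ and $i\in\{0,1\}$ let $[vi]$ be the set of $x\in\{0,1\}^\mu$ that extend $v^\frown i$. Let $*$ be a symbol not in $2^{<\mu}$. For $E=\{x_1<\dots<x_n\}\subset\{0,1\}^\mu$ define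
$$v_E(x_1)=*,\qquad v_E(x_k)=x_{k-1}\wedge x_k\quad(k\ge2),\qquad f(E)=v_E(E).$$

**Example.** Let $\mu=\omega$, and let $x_1=0000\ldots$, $x_2=0100\ldots$, $x_3=1000\ldots$, all continued by zeros. Write $\langle\rangle$ for the empty word. Then $x_1\wedge x_2=0$ and $x_2\wedge x_3=\langle\rangle$. The labels of $(x_1,x_2,x_3)$ in $E=\{x_1,x_2,x_3\}$ are $(*,0,\langle\rangle)$. Removing one point gives:

- without $x_1$: $x_2$ gets $*$, and $x_3$ keeps $\langle\rangle$; the label $0$ is lost;
- without $x_2$: $x_1$ keeps $*$, and $x_3$ keeps $\langle\rangle$, since $x_1\wedge x_3=\langle\rangle$;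
- without $x_3$: $x_1$ keeps $*$, and $x_2$ keeps $0$.

The only change of label is that of $x_2$ in the first case, and its old label $0$ is then no longer in use, as condition 2 demands. Take $\pi=\{2\}$ and $E'=\{x_2,x_3\}$, with $y_2,y_3$ the generators of $F_{E'}$. The map (1) is
$$y^E_{x_1}\mapsto y_2^{\,e},\qquad y_{x_2}^E\mapsto y_2^{\,1-e},\qquad y_{x_3}^E\mapsto y_3.$$
On the first two generators this is the map $\sigma$ of Section 1. In fact, for $E=\{x_1,x_2\}$ the maps (1) to $F_{\{x_1\}}$ and to $F_{\{x_2\}}$ are exactly $\rho$ and $\sigma$.

The definition of $v_E(x)$ refers to the predecessor of $x$ in $E$, which changes when points are removed. The next lemma describes the label without mentioning the predecessor.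

**Lemma 8.** Let $E\subset\{0,1\}^\mu$ be finite and nonempty. For $x\in E$ and $v\in2^{<\mu}$: $v_E(x)=v$ if and only if $E\cap[v0]\neq\emptyset$ and $x$ is the least element of $E\cap[v1]$.

*Proof.* ($\Rightarrow$) Let $x=x_k$ with $k\ge2$ and $v=x_{k-1}\wedge x_k$. As $x_{k-1}<x_k$, we have $x_{k-1}\in[v0]$ and $x_k\in[v1]$. Any $y\in E\cap[v1]$ satisfies $y>x_{k-1}$, hence $y\ge x_k$.

($\Leftarrow$) Let $y\in E\cap[v0]$. Then $y<x$, so $x$ has an immediate predecessor $x'$ in $E$, and $y\le x'<x$. We show that $x'$ extends $v$. Suppose not, and let $\alpha$ be the least element of the domain of $v$ with $x'(\alpha)\ne v(\alpha)$. Below $\alpha$ the sequences $x'$, $x$, $y$ all agree with $v$, and $x(\alpha)=y(\alpha)=v(\alpha)$. If $x'(\alpha)=0$ then $v(\alpha)=1$ and $x'<y$; if $x'(\alpha)=1$ then $v(\alpha)=0$ and $x'>x$. Both are impossible. So $x'$ extends $v$. Since $x'<x$ and $x$ is the least element of $E\cap[v1]$, we have $x'\notin[v1]$, so $x'\in[v0]$. Therefore $v_E(x)=x'\wedge x=v$. $\square$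

**Lemma 9.** The sets $f(E)$ and the maps $v_E$ form a coherent labeling of $\{0,1\}^\mu$, hence of every subset $X$. We have $f(X)\subseteq\{*\}\cup2^{<\mu}$, and $f(X)$ is infinite if $X$ is infinite.

*Proof.* *Bijectivity.* By Lemma 8, $v_E(x)=v\ne*$ determines $x$, namely as the least element of $E\cap[v1]$; and $v_E(x)=*$ means $x=\min E$. So $v_E$ is injective, and it is onto $f(E)$ by definition.

*Condition 1.* Lemma 8 also gives
$$f(E)=\{*\}\cup\{v\in2^{<\mu}:E\cap[v0]\ne\emptyset\ne E\cap[v1]\},$$
and the right-hand side can only grow with $E$.

*Condition 2.* Let $\emptyset\ne E'\subseteq E$, $x\in E'$ and $v_E(x)\in f(E')$. If $v_E(x)=*$, then $x=\min E$, so $x=\min E'$ and $v_{E'}(x)=*$. Otherwise let $v=v_E(x)\in f(E')$. Then $E'\cap[v0]\neq\emptyset$. Also $x$ is the least element of $E\cap[v1]$ and lies in $E'$, so it is the least element of $E'\cap[v1]$. By Lemma 8, $v_{E'}(x)=v$.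

The last statement holds because $|f(E)|=|E|$ for all finite $E\subseteq X$. $\square$

## 8. Theorem 1: countable at the prime 2, uncountable at the prime 3

*Proof of Theorem 1.* Let $\mu=\omega$ and $\pi=\{2\}$, let $\mathcal C$ be the class of all finite groups, and let $X\subseteq\{0,1\}^\omega$ be uncountable. Lemma 9 gives a coherent labeling of $X$, and Proposition 7 turns it into a surjective inverse system of free profinite groups $F_E$ of rank $|E|$. Since $2^{<\omega}$ is countable, $f(X)$ is countable, and it is infinite by Lemma 9. So
$$\dim_{\mathbb F_2}\mathrm{Hom}(F,\mathbb Z/2)=|f(X)|=\aleph_0,\qquad\dim_{\mathbb F_3}\mathrm{Hom}(F,\mathbb Z/3)=|X|>\aleph_0.$$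
Thus $\mathrm{Hom}(F,\mathbb Z/2)$ is countably infinite and $\mathrm{Hom}(F,\mathbb Z/3)$ is uncountable. By Lemma 5, $F$ is not free profinite on any profinite space or pointed profinite space. $\blacksquare$

By Proposition 7 with $q=3$, the weight of $F$ is $|X|$.

## 9. Theorem 2: taller trees

*Proof of Theorem 2.* **Step 1: count the nodes of the tree of height $\mu$.** If $n$ is finite then $2^n\le\kappa$, so $\mu$ is infinite; and $2^\kappa>\kappa$, so $\mu\le\kappa$. For an ordinal $\alpha<\mu$ we have $|\alpha|<\mu$, hence $2^{|\alpha|}\le\kappa$ by minimality of $\mu$. Therefore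
$$|2^{<\mu}|\le\sum_{\alpha<\mu}2^{|\alpha|}\le\mu\cdot\kappa=\kappa.$$

**Step 2: build the system.** Since $\lambda\le2^\mu$, we can choose $X\subseteq\{0,1\}^\mu$ with $|X|=\lambda$. Apply Proposition 7 to $\mathcal C$, $\pi$, $X$ and the labeling of Lemma 9. For $\mathbb Z/\ell\in\mathcal C$ we get: if $\ell\in\pi$, then $\dim\mathrm{Hom}(F,\mathbb Z/\ell)=|f(X)|$ is infinite and at most $1+\kappa=\kappa$; if $\ell\notin\pi$, then $\dim\mathrm{Hom}(F,\mathbb Z/\ell)=\lambda$. Since $q\notin\pi$ and $\mathbb Z/q\in\mathcal C$, the weight of $F$ is $\lambda$.

**Step 3: exclude freeness.** Both $\mathrm{Hom}(F,\mathbb Z/p)$ and $\mathrm{Hom}(F,\mathbb Z/q)$ are infinite; the first has at most $\kappa$ elements and the second has $\lambda>\kappa$. By Lemma 5, $F$ is not free pro-$\mathcal C$. $\blacksquare$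

The hypothesis $\lambda=\kappa^+$ is always allowed, because $2^\mu>\kappa$ means $2^\mu\ge\kappa^+$.

## 10. Theorem 3: one prime only

**(a)$\Rightarrow$(b).** Suppose (b) fails. As $\mathcal C$ contains a nontrivial group, at least two primes $p\ne q$ divide orders of groups in $\mathcal C$, so $\mathbb Z/p,\mathbb Z/q\in\mathcal C$. Theorem 2 with $\pi=\{p\}$, $\kappa=\aleph_0$, $\lambda=\aleph_1$ contradicts (a).

For (b)$\Rightarrow$(a) the plan is this: the limit has a lifting property, and a pro-$p$ group with this property is determined by the dimension of its space of homomorphisms to $\mathbb F_p$.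

**Definition (projective).** A pro-$\mathcal C$ group $P$ is *projective* if for every epimorphism $G\to H$ of pro-$\mathcal C$ groups, every homomorphism $P\to H$ lifts to a homomorphism $P\to G$.

For example, a free pro-$\mathcal C$ group on a finite set is projective: choose preimages of the images of the basis. For infinite spaces and for limits we only see *finite* lifting problems directly, so we first reduce to them. In the next lemma $\mathcal C$ may be any variety.

**Lemma 10.** Let $P$ be a pro-$\mathcal C$ group such that for every epimorphism $\beta\colon B\to A$ in $\mathcal C$ and every epimorphism $\alpha\colon P\to A$ there is a homomorphism $\gamma\colon P\to B$ with $\beta\gamma=\alpha$. Then $P$ is projective.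

*Proof.* Let $G\to H=G/K$ be an epimorphism of pro-$\mathcal C$ groups with kernel $K$, and let $\varphi\colon P\to G/K$.

**Step 1: find a lift as far up as possible.** Consider the pairs $(L,\psi)$ where $L\le K$ is closed and normal in $G$ and $\psi\colon P\to G/L$ lifts $\varphi$. Order them by $(L',\psi')\ge(L,\psi)$ if $L'\le L$ and $\psi'$ lifts $\psi$. The pair $(K,\varphi)$ is one of them. A nonempty chain $(L_i,\psi_i)$ has an upper bound: by compactness $G/\bigcap L_i=\varprojlim G/L_i$, and the $\psi_i$ are compatible, so they define a homomorphism $P\to G/\bigcap L_i$. By Zorn's lemma there is a maximal pair $(L,\psi)$. We show $L=1$.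

**Step 2: if $L\ne1$, climb one finite step.** Choose $U$ open normal in $G$ with $L\not\le U$. Put $L'=L\cap U$, $\bar G=G/L'$ and $M=L/L'$. Then $M\ne1$ is a finite normal subgroup of $\bar G$, and $\bar G/M=G/L$. As $M$ is finite, there is $V$ open normal in $\bar G$ with $V\cap M=1$. Consider the map to the fiber product
$$\bar G\longrightarrow \bar G/M\times_{\bar G/MV}\bar G/V,\qquad g\mapsto(gM,gV).$$
It is injective because $M\cap V=1$. It is surjective: if $gMV=hMV$, write $g^{-1}h=mv$ with $m\in M$, $v\in V$; then $gm=hv^{-1}$ maps to $(gM,hV)$. So it is an isomorphism.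

Thus a lift of $\psi$ to $\bar G$ is the same as a homomorphism $P\to\bar G/V$ that agrees with $P\xrightarrow{\psi}\bar G/M\to\bar G/MV$ in $\bar G/MV$. Let $A$ be the image of the latter composite and $B$ the preimage of $A$ in $\bar G/V$. The finite groups $\bar G/V$ and $\bar G/MV$ are quotients of $G$, so they lie in $\mathcal C$, and so do $A$ and $B$. By hypothesis the epimorphism $P\to A$ lifts to a homomorphism $P\to B\le\bar G/V$. Together with $\psi$ it gives a lift $P\to\bar G=G/L'$ of $\psi$. As $L'\subsetneq L$, this contradicts maximality. So $L=1$, and $\psi\colon P\to G$ lifts $\varphi$. $\square$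

From here to the end of this section, $\mathcal C$ is a variety of $p$-groups. Recall that for a pro-$p$ group $P$ the Frattini subgroup $\Phi(P)$ is the intersection of the maximal open subgroups, which are normal of index $p$; that $P/\Phi(P)$ is an elementary abelian pro-$p$ group whose Pontryagin dual is $\mathrm{Hom}(P,\mathbb F_p)$; and that a closed subgroup $S$ with $S\,\Phi(P)=P$ equals $P$, because a proper closed subgroup lies in a maximal open one.

**Lemma 11.** If $P,Q$ are projective pro-$\mathcal C$ groups and $\mathrm{Hom}(P,\mathbb F_p)$, $\mathrm{Hom}(Q,\mathbb F_p)$ have the same dimension, then $P\cong Q$.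

*Proof.* The groups $P,Q$ are pro-$p$. The spaces $\mathrm{Hom}(P,\mathbb F_p)$ and $\mathrm{Hom}(Q,\mathbb F_p)$ are isomorphic, so by Pontryagin duality there is an isomorphism $\theta\colon P/\Phi(P)\to Q/\Phi(Q)$.

*Lift $\theta$ to an epimorphism.* As $P$ is projective, $P\to P/\Phi(P)\xrightarrow{\theta}Q/\Phi(Q)$ lifts along $Q\to Q/\Phi(Q)$ to $f\colon P\to Q$. Then $f(P)\Phi(Q)=Q$, so $f$ is onto.

*Split it, and show that the section is onto.* As $Q$ is projective, $\mathrm{id}_Q$ lifts along $f$: there is $s\colon Q\to P$ with $fs=\mathrm{id}_Q$. Modulo Frattini subgroups, $f$ induces $\bar f=\theta$, an isomorphism, and $\bar f\bar s=\mathrm{id}$. So $\bar s=\theta^{-1}$ is onto, which means $s(Q)\Phi(P)=P$, and therefore $s(Q)=P$. Since $fs=\mathrm{id}_Q$, $s$ is also injective. A continuous bijective homomorphism of profinite groups is an isomorphism, so $P\cong Q$. $\square$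

**(b)$\Rightarrow$(a).** Let $F=\varprojlim F_i$ be the limit of a surjective inverse system of free pro-$\mathcal C$ groups of finite rank.

**Step 1: $F$ is projective.** Let $\beta\colon B\to A$ be an epimorphism in $\mathcal C$ and $\alpha\colon F\to A$ an epimorphism. By Fact A, $\alpha$ factors through some $F_i\to A$, and this lifts to $F_i\to B$ since $F_i$ is free: choose preimages of the images of a basis. Compose with $F\to F_i$. By Lemma 10, $F$ is projective.

**Step 2: a free group with the same dimension.** Let $m=\dim\mathrm{Hom}(F,\mathbb F_p)$. Let $Y$ be a discrete space with $m$ points if $m$ is finite, and the one-point compactification of a discrete space $D$ of cardinality $m$ if $m$ is infinite. Let $Q$ be the free pro-$\mathcal C$ group on $Y$ (Fact D). As $\mathcal C$ is a variety of $p$-groups, $\mathbb Z/p\in\mathcal C$, so $\mathrm{Hom}(Q,\mathbb F_p)\cong C(Y,\mathbb F_p)$. If $m$ is finite this has dimension $m$. If $m$ is infinite, a continuous function $Y\to\mathbb F_p$ is a constant plus a function supported on a finite subset of $D$, so the dimension is $1+m=m$.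

**Step 3: $Q$ is projective.** Let $\beta\colon B\to A$ be an epimorphism in $\mathcal C$ and $\alpha\colon Q\to A$ an epimorphism. The map $\alpha\iota\colon Y\to A$ is continuous, and $A$ is finite and discrete; composing it with any set-theoretic section of $\beta$ gives a continuous map $Y\to B$. It extends to $\gamma\colon Q\to B$, and $\beta\gamma=\alpha$ because both agree on $\iota(Y)$. By Lemma 10, $Q$ is projective.

**Step 4: conclude.** By Lemma 11, $F\cong Q$, so $F$ is free pro-$\mathcal C$ on $Y$. $\blacksquare$

## 11. Theorem 4: countable weight

Let $\mathcal C$ be an arbitrary variety and $F=\varprojlim F_i$ the limit of a surjective inverse system of free pro-$\mathcal C$ groups of finite rank. Fix a prime $p$ with $\mathbb Z/p\in\mathcal C$. The rank of $F_i$ is $r_i=\dim\mathrm{Hom}(F_i,\mathbb F_p)$, so it is well defined, and $i\succeq j$ implies $r_i\ge r_j$, because an epimorphism induces an injection on these spaces. When the ranks are unbounded, we strengthen lifting to *surjective* lifting; the tool is the following classical lemma. Let $d(B)$ be the minimal number of generators of a finite group $B$.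

**Lemma 12 (Gaschütz's lemma; Ribes–Zalesskii, Prop. 2.5.4).** Let $\beta\colon B\to A$ be an epimorphism of finite groups and $r\ge d(B)$. Every $r$-tuple that generates $A$ is the image under $\beta$ of an $r$-tuple that generates $B$.

*Proof.* For a subgroup $C\le B$ with $\beta(C)=A$ and a generating $r$-tuple $\mathbf a$ of $A$, let $n_C(\mathbf a)$ be the number of $r$-tuples that generate $C$ and map to $\mathbf a$. We show by induction on $|C|$ that $n_C(\mathbf a)$ does not depend on $\mathbf a$. There are $|C\cap\ker\beta|^r$ tuples in $C$ over $\mathbf a$, and each generates a subgroup $C'\le C$ with $\beta(C')=A$. So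
$$n_C(\mathbf a)=|C\cap\ker\beta|^r-\sum_{C'\subsetneq C,\ \beta(C')=A}n_{C'}(\mathbf a),$$
and the right-hand side does not depend on $\mathbf a$, by induction. Now take $C=B$. Since $r\ge d(B)$, some $r$-tuple $\mathbf b$ generates $B$, so $n_B(\beta(\mathbf b))\ge1$. Hence $n_B(\mathbf a)\ge1$ for all $\mathbf a$. $\square$

**Lemma 13.** If the ranks $r_i$ are unbounded, then $F$ has the following property.

(P) For every epimorphism $\beta\colon B\to A$ in $\mathcal C$ and every epimorphism $\alpha\colon F\to A$ there is an *epimorphism* $\gamma\colon F\to B$ with $\beta\gamma=\alpha$.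

*Proof.* By Fact A, $\alpha$ factors through some $F_j$. Choose $k$ with $r_k\ge d(B)$, and $i\succeq j,k$. Then $\alpha$ is the composite of $F\to F_i$ with an epimorphism $\alpha_i\colon F_i\to A$, and $r_i\ge d(B)$. Let $y_1,\dots,y_{r_i}$ be a basis of $F_i$. The elements $\alpha_i(y_1),\dots,\alpha_i(y_{r_i})$ generate $A$. By Lemma 12 they lift to elements that generate $B$. Sending the $y$'s to these lifts defines an epimorphism $\gamma_i\colon F_i\to B$ with $\beta\gamma_i=\alpha_i$. Let $\gamma$ be the composite of $F\to F_i$ with $\gamma_i$. $\square$

**Lemma 14 (Iwasawa's back-and-forth argument).** Two pro-$\mathcal C$ groups $F,G$ of weight $\le\aleph_0$ that both have property (P) are isomorphic.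

*Proof.* Let $U_1,U_2,\dots$ and $W_1,W_2,\dots$ be bases of neighborhoods of $1$ consisting of open normal subgroups of $F$ and $G$ respectively. We construct descending chains of open normal subgroups $N_0\ge N_1\ge\cdots$ of $F$ and $M_0\ge M_1\ge\cdots$ of $G$, with isomorphisms $\theta_k\colon F/N_k\to G/M_k$, each compatible with the previous one, such that $N_k\le U_k$ and $M_k\le W_k$ for $k\ge1$. Start with $N_0=F$, $M_0=G$. Suppose $\theta=\theta_{k-1}\colon F/N\to G/M$ is given, where $N=N_{k-1}$ and $M=M_{k-1}$.

*Forth: get inside $U_k$.* Put $N'=N\cap U_k$. Apply (P) for $G$ to the epimorphism $G\to G/M\xrightarrow{\theta^{-1}}F/N$ and to $F/N'\to F/N$; these finite groups lie in $\mathcal C$. We get an epimorphism $G\to F/N'$ that lifts $G\to F/N$. Its kernel $M'$ is open, normal and contained in $M$. The inverse of the induced isomorphism $G/M'\to F/N'$ is an isomorphism $\theta'\colon F/N'\to G/M'$ compatible with $\theta$.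

*Back: get inside $W_k$.* Put $M''=M'\cap W_k$. Apply (P) for $F$ to the epimorphism $F\to F/N'\xrightarrow{\theta'}G/M'$ and to $G/M''\to G/M'$. We get an epimorphism $F\to G/M''$ with kernel $N''\le N'$, and an induced isomorphism $F/N''\to G/M''$ compatible with $\theta'$. Put $N_k=N''$, $M_k=M''$, and let $\theta_k$ be this isomorphism.

Since $N_k\le U_k$ and $M_k\le W_k$, both chains have trivial intersection. By compactness $F=\varprojlim F/N_k$ and $G=\varprojlim G/M_k$, and the compatible isomorphisms $\theta_k$ give $F\cong G$. $\square$

*Proof of Theorem 4.* **Step 1: bounded ranks.** Choose $i_0$ with $r_{i_0}$ maximal. For $i\succeq i_0$ we have $r_i=r_{i_0}$, so $\varphi_{ii_0}$ is an epimorphism between isomorphic finitely generated profinite groups, hence an isomorphism by Fact C. The indices $i\succeq i_0$ are cofinal, so $F\cong F_{i_0}$ is free of finite rank.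

**Step 2: unbounded ranks; a free group to compare with.** By Lemma 13, $F$ has (P), and its weight is $\le\aleph_0$ by hypothesis. Let $Y=\mathbb N\cup\{\infty\}$ be the one-point compactification of $\mathbb N$, and for $n\ge0$ let $Y_n=\{0,\dots,n-1,\infty\}$ be the quotient of $Y$ in which all points $\ge n$ are identified with $\infty$. In a clopen partition of $Y$ the block of $\infty$ contains all $k\ge n$ for some $n$, so the $Y_n$ are cofinal among the finite quotients. By Fact D, the free pro-$\mathcal C$ group $G$ on $Y$ is the limit of the free pro-$\mathcal C$ groups on the $Y_n$. This is a surjective system of unbounded ranks $n+1$, so $G$ has (P) by Lemma 13. The system is countable and each of its groups has countably many open subgroups, so by Facts A and B the weight of $G$ is $\le\aleph_0$.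

**Step 3: compare.** By Lemma 14, $F\cong G$. So $F$ is free pro-$\mathcal C$ on $Y$.

**Step 4: the case of a countable cofinal subset.** Let $J\subseteq I$ be countable and cofinal. By Fact A an open subgroup of $F$ contains some $K_i$, hence it contains $K_j$ for any $j\in J$ with $j\succeq i$, and so it is the preimage of an open subgroup of $F_j$. Countably many groups $F_j$ with countably many open subgroups each give countably many open subgroups of $F$. So the weight of $F$ is $\le\aleph_0$ by Fact B, and the previous steps apply. $\blacksquare$
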